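# A Lindelöf space with no realcompact subspace of size $\omega_1$

## 1. Twisted characteristic functions of finite sets

Let $S=[\omega_2]^{<\omega}$ be the set of finite subsets of $\omega_2$, and for $a\neq b$ in $S$ let
$$\Delta(a,b)=\min(a\,\triangle\, b).$$
Let $g$ be a function that assigns $0$ or $1$ to every pair $(u,\xi)$ with $\xi<\omega_2$ and $u$ a finite subset of $\xi$. For $a\in S$ define a point $x^g_a\in 2^{\omega_2}$ by
$$x^g_a(\xi)=1_a(\xi)+g(a\cap\xi,\xi)\pmod 2\qquad(\xi<\omega_2).\tag{1}$$
So $x_a^g$ is the characteristic function of $a$, corrected at each coordinate $\xi$ by a bit that depends only on $\xi$ and on the part of $a$ below $\xi$. One may think of $S$ as a set of branches of a binary tree of height $\omega_2$: at level $\xi$ the branch $a$ says "in" or "out", and $g$ decides, separately at each node, which of the two answers is called $1$.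

A small example. Let $g$ be $1$ exactly at $(\emptyset,3)$ and $(\{1\},5)$. Then $x^g_\emptyset$ has support $\{3\}$. The point $x^g_{\{1\}}$ has value $1$ at $1$, value $g(\{1\},3)=0$ at $3$, value $g(\{1\},5)=1$ at $5$; its support is $\{1,5\}$. The point $x^g_{\{1,5\}}$ has value $1+g(\{1\},5)=0$ at $5$, so its support is $\{1\}$. The last two points agree below $5=\Delta(\{1\},\{1,5\})$ and differ at $5$. This is general:

**(S1)** If $\xi<\Delta(a,b)$, then $x^g_a(\xi)=x^g_b(\xi)$; and $x^g_a(\Delta(a,b))\neq x^g_b(\Delta(a,b))$.

Indeed, for $\xi<\Delta(a,b)$ the sets $a$ and $b$ have the same intersection with $\xi+1$, so both terms of (1) agree. At $\xi=\Delta(a,b)$ we have $a\cap\xi=b\cap\xi$ and $1_a(\xi)\ne1_b(\xi)$. In particular $a\mapsto x^g_a$ is injective, and $X^g=\{x^g_a:a\in S\}$ is a subspace of $2^{\omega_2}$ of size $\omega_2$.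

What is this for? Starting from a model of the Continuum Hypothesis (CH), we shall add a twist $g$ by forcing so that $X^g$ is Lindelöf and yet none of its subspaces of size $\omega_1$ is realcompact. The rest of the notes says what this settles, which properties $g$ must have, and how to force them.

## 2. Realcompact subspaces of size $\omega_1$

All spaces are Tychonoff (completely regular Hausdorff), and subspaces carry the subspace topology. A space is **realcompact** if it is homeomorphic to a closed subspace of some product $\mathbb R^I$. A space is **Lindelöf** if every open cover has a countable subcover. Every Lindelöf space is realcompact; realcompactness is not hereditary (an example is checked in Section 3). The **pseudocharacter** $\psi(x,X)$ of a point is the least number of open sets whose intersection is $\{x\}$ (with $\omega$ as the minimal value), and a space has pseudocharacter at most $\kappa$ if all its points do.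

The following three facts are taken as known.

* (i) (Swardson) Every uncountable compact space has a realcompact subspace of size $\omega_1$.
* (ii) Every uncountable realcompact space with pseudocharacter at most $\omega_1$ has a realcompact subspace of size $\omega_1$.
* (iii) Under CH, every uncountable realcompact space has a realcompact subspace of size $\omega_1$.

The question, whose source is "Some Properties of Realcompact Subspaces and Coarser Normal Spaces", is whether every uncountable Lindelöf space has a realcompact subspace of size $\omega_1$.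

Two easy cases. A Lindelöf space of size $\omega_1$ is its own realcompact subspace of size $\omega_1$, so a counterexample has size at least $\omega_2$. Next take a set $E$ of size $\omega_2$ of isolated points plus one point $\infty$ whose neighborhoods are the sets containing $\infty$ and all but countably many points of $E$. This space is Hausdorff with a base of clopen sets, and it is Lindelöf since one member of a cover leaves out only countably many points. Any $\omega_1$ points of $E$ together with $\infty$ form a Lindelöf subspace by the same argument. So here the answer is yes.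

For a space $X$ let $X_\delta$ be the set $X$ with the topology generated by the $G_\delta$-subsets of $X$, and let $\mathrm{cl}_\delta$ be closure in $X_\delta$, $\mathrm{cl}$ closure in $X$. The $G_\delta$-sets are closed under countable intersections, so they form a base of $X_\delta$, and $X_\delta$ is a **P-space**: countable intersections of open sets are open (a point of the intersection has a $G_\delta$-neighborhood inside each of the sets, and the intersection of these neighborhoods is a $G_\delta$). Equivalently, if $x$ lies in the $\delta$-closure of a countable union $\bigcup_nH_n$, then $x\in \mathrm{cl}_\delta H_n$ for some $n$.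

**Theorem A.** Assume CH. There is a proper, $\omega_2$-c.c. forcing $P$ such that in $V^P$ there is a subspace $X\subset 2^{\omega_2}$ with $|X|=\omega_2$ such that

1. $X_\delta$ is Lindelöf (hence $X$ is Lindelöf);
2. every $Y\subset X$ with $|Y|=\omega_1$ satisfies $|\mathrm{cl}_\delta Y|=\omega_2$; in particular $Y$ is not closed in $X_\delta$;
3. for $Y\subset X$: $Y$ is realcompact $\iff$ $Y$ is Lindelöf $\iff$ $Y$ is closed in $X_\delta$.

Hence $X$ is an uncountable Lindelöf space with no realcompact subspace of size $\omega_1$.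

**Corollary.** If ZFC is consistent, then "every uncountable Lindelöf space has a realcompact subspace of size $\omega_1$" is independent of ZFC.

Two complements, not needed for the Corollary, are proved in Section 13.

**Theorem B.** In Theorem A every point of $X$ has pseudocharacter exactly $\omega_2$, and every uncountable realcompact subspace of $X$ has size $\omega_2$. So in (ii) "pseudocharacter $\le\omega_1$" cannot, in ZFC, be weakened to "$\le\omega_2$", even for Lindelöf spaces. Also $\omega_2$ is the least possible size of a counterexample.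

**Theorem C.** If there are no S-spaces (i.e. every regular hereditarily separable space is hereditarily Lindelöf), then every uncountable realcompact space has a realcompact subspace of size $\omega_1$.

## 3. Points of $\mathrm{cl}_\delta Y\setminus Y$ as obstructions to realcompactness

A subspace closed in $X_\delta$ is Lindelöf as soon as $X_\delta$ is. So in a counterexample built along these lines, sets of size $\omega_1$ must not be $\delta$-closed, and a set that is not $\delta$-closed must fail to be realcompact. The next lemma says when the latter happens.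

**Lemma 1.** Let $Y\subset X$ and $x\in\mathrm{cl}_\delta Y\setminus Y$. Suppose that whenever $H_0,H_1$ are disjoint closed subsets of the space $Y$, the point $x$ is not in both $\mathrm{cl}_\delta H_0$ and $\mathrm{cl}_\delta H_1$. Then $Y$ is not realcompact.

*Proof.* Let $\mathcal U=\{U\subset Y: x\notin\mathrm{cl}_\delta(Y\setminus U)\}$. As $x\in\mathrm{cl}_\delta Y$, we have $\emptyset\notin\mathcal U$, and as $X_\delta$ is a P-space, $\mathcal U$ is a filter closed under countable intersections.

**Step 1.** The aim is to show that each $f\in C(Y)$ is constant on a set in $\mathcal U$. For rational $r<s$ the sets $\{f\le r\}$ and $\{f\ge s\}$ are disjoint and closed in $Y$, so by hypothesis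
$$\{f>r\}\in\mathcal U\quad\text{or}\quad\{f<s\}\in\mathcal U.\tag{2}$$
If no $\{f>r\}$ with $r$ rational were in $\mathcal U$, then by (2) every $\{f<s\}$ would be, and $\emptyset=\bigcap_n\{f<-n\}\in\mathcal U$, impossible. If all $\{f>r\}$ were in $\mathcal U$, then $\emptyset=\bigcap_n\{f>n\}\in\mathcal U$, impossible. So $v_f=\sup\{r\in\mathbb Q:\{f>r\}\in\mathcal U\}$ is a real number. For rational $r<v_f$ we have $\{f>r\}\in\mathcal U$. For rational $s>v_f$ choose a rational $r$ with $v_f<r<s$; then $\{f>r\}\notin\mathcal U$, so $\{f<s\}\in\mathcal U$ by (2). Intersecting these countably many sets gives $\{f=v_f\}\in\mathcal U$.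

**Step 2.** Now we contradict realcompactness. Suppose $h=(h_i)_{i\in I}$ is a homeomorphism of $Y$ onto a closed subspace of $\mathbb R^I$, and let $z=(v_{h_i})_{i\in I}$. Finite intersections of the sets $\{h_i=v_{h_i}\}$ are in $\mathcal U$, hence nonempty. So every neighborhood of $z$ meets $h(Y)$, and $z\in\overline{h(Y)}=h(Y)$; say $z=h(y)$ with $y\in Y$. As $x\notin Y$, $x\neq y$; let $U\ni y$ and $V\ni x$ be disjoint open subsets of $X$. Since $U\cap Y$ is a neighborhood of $y$ in $Y$, it contains $\{w\in Y:|h_i(w)-h_i(y)|<\varepsilon\text{ for }i\in I_0\}$ for some finite $I_0$ and $\varepsilon>0$, hence contains $\bigcap_{i\in I_0}\{h_i=v_{h_i}\}\in\mathcal U$. So $U\cap Y\in\mathcal U$. Also $V\cap Y\in\mathcal U$, because the neighborhood $V$ of $x$ misses $Y\setminus V$. But these two sets are disjoint, a contradiction. $\blacksquare$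

A model case is $Y=[0,\omega_1)$ in the compact space $[0,\omega_1]$, with $x=\omega_1$. Every $G_\delta$ containing $\omega_1$ contains a tail, so $\omega_1\in\mathrm{cl}_\delta H$ iff $H$ is unbounded. Two closed unbounded subsets of $\omega_1$ are never disjoint: choose points alternately from the two sets in increasing order; the supremum lies in both. So Lemma 1 applies and $[0,\omega_1)$ is not realcompact, although it lies in a compact space.

**Proposition 2.** Let $X$ be a space of size $\omega_2$ with the following properties.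

* (P1) $X_\delta$ is Lindelöf.
* (P2) If $Y\subset X$ and $|Y|=\omega_1$, then $|\mathrm{cl}_\delta Y|=\omega_2$.
* (P3) If $H_0,H_1\subset X$, $x\in X\setminus(H_0\cup H_1)$ and $x\in\mathrm{cl}_\delta H_0\cap\mathrm{cl}_\delta H_1$, then $H_1\cap\mathrm{cl}\,H_0\neq\emptyset$ or $H_0\cap\mathrm{cl}\,H_1\ne\emptyset$.

Then a subspace $Y$ of $X$ is realcompact iff it is Lindelöf iff it is closed in $X_\delta$, and no subspace of size $\omega_1$ is realcompact.

*Proof.* If $Y$ is closed in $X_\delta$, then by (P1) it is Lindelöf as a subspace of $X_\delta$, hence in the coarser topology inherited from $X$. Lindelöf spaces are realcompact. Now let $Y$ not be closed in $X_\delta$, and fix $x\in\mathrm{cl}_\delta Y\setminus Y$. If $H_0,H_1$ are disjoint closed subsets of $Y$, then $H_1\cap\mathrm{cl}\,H_0=H_1\cap(Y\cap\mathrm{cl}\,H_0)=H_1\cap H_0=\emptyset$, and symmetrically; so by (P3) $x$ is not in the $\delta$-closure of both. By Lemma 1 $Y$ is not realcompact. Finally, by (P2) a set of size $\omega_1$ is not closed in $X_\delta$. $\blacksquare$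

It remains to force a twist whose space has (P1)–(P3).

## 4. The zero twist and the twist of finite approximations

For $X\subset 2^{\omega_2}$, $x\in X$ and $B\subset\omega_2$ write $[x]_B=\{z\in X:z|B=x|B\}$. For countable $B$ this is a $G_\delta$, and every $G_\delta$ containing $x$ contains such a set: each of countably many open sets around $x$ contains $[x]_F$ for a finite $F$, and one takes the union of these $F$. So the $[x]_B$ with $B$ countable form a base of $X_\delta$.

### The zero twist

Let $g=0$, so $X=\{1_a:a\in S\}$. Property (P1) holds. Given an open cover of $X_\delta$, choose a countable $f(a)\subset\omega_2$ for each $a\in S$ such that $[1_a]_{f(a)}$ is contained in a member of the cover. Let $D\subset\omega_2$ be countable with $f(c)\subset D$ for all $c\in[D]^{<\omega}$ (close off $\omega$ times). For any $a\in S$ the points $1_a$ and $1_{a\cap D}$ agree on $D$, so $1_a\in[1_{a\cap D}]_{f(a\cap D)}$. Hence the countably many sets $[1_c]_{f(c)}$, $c\in[D]^{<\omega}$, cover $X$.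

But (P2) fails badly: the set consisting of $1_\emptyset$ and all $1_{\{\xi\}}$, $\xi<\omega_1$, is compact, because every neighborhood of $1_\emptyset$ contains all but finitely many $1_{\{\xi\}}$. It is a realcompact subspace of size $\omega_1$. What the zero twist does well is this: for every countable $D$, each $x_a$ agrees on $D$ with some $x_c$, $c\in[D]^{<\omega}$.

### The twist of finite approximations

To make (P2) true we want new points $x_{a\cup\{\xi\}}$ to be well approximated by old ones, and the natural step is to make $g$ generic.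

**Definition.** A *system* is a finite set $g\subset\{(u,\xi):\xi<\omega_2,\ u\in[\xi]^{<\omega}\}$, identified with its characteristic function, so (1) makes sense. A set $A\subset S$ is *initial-closed* if $a\in A$ implies $a\cap\xi\in A$ for all $\xi$.

Consider triples $p=(g_p,A_p,I_p)$ with $g_p$ a system, $A_p\subset S$ finite and initial-closed, $I_p\subset\omega_2$ finite; let $q\le p$ if $A_p\subset A_q$, $I_p\subset I_q$ and $x_a^{g_q}(\xi)=x_a^{g_p}(\xi)$ for $a\in A_p,\xi\in I_p$. By (1), $p$ only remembers the finite partial function $s_p=g_p|\{(a\cap\xi,\xi):a\in A_p,\xi\in I_p\}$, and if $s_p\cup s_{p'}$ is a function, then $p,p'$ have a common extension (take as system the set where $s_p\cup s_{p'}$ is $1$, and take the unions $A_p\cup A_{p'}$, $I_p\cup I_{p'}$). Since finite partial functions into $2$ have the countable chain condition, so has this forcing, and $\omega_1$ is preserved.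

Here is where it fails. Let $D=\{\omega_1+n:n<\omega\}$ and $\alpha\neq\beta<\omega_1$. Given $p$, choose $n$ with $\omega_1+n\notin I_p$ and $\omega_1+n$ not the second coordinate of any member of $g_p$. Adding $(\{\alpha\},\omega_1+n)$ to $g_p$, the sets $\emptyset,\{\alpha\},\{\beta\}$ to $A_p$ and $\omega_1+n$ to $I_p$ gives an extension that forces $x_{\{\alpha\}}(\omega_1+n)=1\ne0=x_{\{\beta\}}(\omega_1+n)$. So in the extension the restrictions $x_{\{\alpha\}}|D$, $\alpha<\omega_1$, are distinct. The sets $[x]_D$ then form a partition of $X$ into uncountably many $\delta$-open pieces, and (P1) fails.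

So conditions need, besides finite information, promises about countable sets $K$ which ensure that $x_a|K$ is always one of countably many sequences. The promise will be modeled on the zero twist: $x_a$ agrees on $K$ with $x_c$ for a *fixed* finite $c\subset K$. First we see which $c$ it has to be.

## 5. Projections of a system and amalgamation of two systems

For $D\subset\omega_2$ let $S_D=[D]^{<\omega}$. For a system $g$ let $J_g=\{\xi:(u,\xi)\in g\text{ for some }u\}$, a finite set. Besides (S1) we have:

**(S2)** $x^g_a$ has finite support, contained in $a\cup J_g$. This is immediate from (1).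

**(S3)** For $D\subset\omega_2$ and $a\in S$ there is exactly one $c\in S_D$ with $x^g_c|D=x^g_a|D$. We write $c=\pi^g_D(a)$. Moreover $c\subset a\cup J_g$.

*Proof.* Uniqueness: if $c\neq c'$ are in $S_D$, then $\Delta(c,c')\in D$, and $x^g_c,x^g_{c'}$ differ there by (S1). Existence: let $D\cap(a\cup J_g)=\{\xi_1<\dots<\xi_n\}$ and decide recursively whether $\xi_i\in c$: the set $c\cap\xi_i$ is known, hence so is $g(c\cap\xi_i,\xi_i)$, and exactly one decision makes $x^g_c(\xi_i)=x^g_a(\xi_i)$. The resulting $c$ is contained in $D\cap(a\cup J_g)$. At the other $\xi\in D$ both $x^g_c$ and $x^g_a$ are $0$ by (S2). $\blacksquare$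

**(S4)** $\pi^g_D(c)=c$ for $c\in S_D$; and for an ordinal $\gamma$, $\pi^g_\gamma(a)=a\cap\gamma$. The first part is uniqueness; for the second, (1) shows that $x_a^g$ and $x^g_{a\cap\gamma}$ agree below $\gamma$.

**(S5)** The least $\xi\in D$ with $x^g_a(\xi)\ne x^g_b(\xi)$, if there is one, is $\Delta(\pi^g_D(a),\pi^g_D(b))$; if there is none, $\pi_D^g(a)=\pi_D^g(b)$.

*Proof.* On $D$ we may replace $a,b$ by their projections $c,c'$. If $c=c'$ there is no such $\xi$. If $c\ne c'$, then $\Delta(c,c')\in D$, and $x_c^g,x_{c'}^g$ agree below it and differ at it. $\blacksquare$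

For example, with $g$ as in Section 1 and $D=\{0,3,5\}$, the point $x^g_{\{1\}}$ has values $0,0,1$ at $0,3,5$. Since $g(\emptyset,3)=1$, the projection $c$ must contain $3$ to get value $0$ there; then $g(\{3\},5)=0$, so $5\in c$. Thus $\pi^g_D(\{1\})=\{3,5\}$, which is not $\{1\}\cap D$.

The next lemma combines two systems: outside $D$ follow $g_1$; on $D$ follow $g_2$, where a point $a$ imitates what $g_2$ does with the $g_1$-projection of $a$.

**Lemma 3.** Let $D\subset\omega_2$, let $g_1,g_2$ be systems, $A\subset S$ finite and initial-closed, $\rho=\pi^{g_1}_D$, and $\Phi$ a finite set of pairs $(u,\xi)$ with $u\in[\xi]^{<\omega}$, $\xi\notin D$, $u\notin A$. There is a system $g_3$ with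

* (a) $x^{g_3}_b(\xi)=x^{g_2}_b(\xi)$ for $b\in S_D$, $\xi\in D$;
* (b) $x^{g_3}_a(\xi)=x^{g_1}_a(\xi)$ for $a\in A$, $\xi\notin D$;
* (c) $x^{g_3}_a(\xi)=x^{g_2}_{\rho(a)}(\xi)$ for $a\in A$, $\xi\in D$;
* (d) $g_3(u,\xi)=1_\Phi(u,\xi)$ for $\xi\notin D$, $u\notin A$; and $g_3(u,\xi)=g_1(u,\xi)$ for $\xi\notin D$, $u\in A$.

*Proof.* For $\xi\notin D$ define $g_3$ by (d). For $\xi\in D$ put
$$g_3(u,\xi)=\begin{cases}g_2(u,\xi)&\text{if }u\in S_D,\\ x^{g_2}_{\rho(u)}(\xi)&\text{if }u\in A\setminus S_D,\\ 0&\text{otherwise.}\end{cases}$$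
Only finitely many values are $1$: $g_1,g_2,\Phi,A$ are finite, and each $x^{g_2}_{\rho(u)}$ has finite support by (S2).

(a) holds since $b\cap\xi\in S_D$, and (b) since $a\cap\xi\in A$. For (c) let $u=a\cap\xi\in A$. Then in either case
$$g_3(u,\xi)=x^{g_2}_{\rho(u)}(\xi):\tag{3}$$
if $u\in S_D$, then $\rho(u)=u$ and, as $u\subset\xi$, $x^{g_2}_u(\xi)=g_2(u,\xi)$. If $\xi\notin a$, then $a\cap(\xi+1)=u$, so $x^{g_1}_a,x^{g_1}_u$ agree on $\xi+1$. By (S5) $\rho(a)=\rho(u)$ or $\Delta(\rho(a),\rho(u))>\xi$, so by (3) and (S1) $x^{g_3}_a(\xi)=x^{g_2}_{\rho(u)}(\xi)=x^{g_2}_{\rho(a)}(\xi)$. If $\xi\in a$, then $\Delta(a,u)=\xi\in D$; so $x^{g_1}_a,x^{g_1}_u$ agree below $\xi$ and differ at $\xi$, and $\Delta(\rho(a),\rho(u))=\xi$ by (S5). Hence $x^{g_3}_a(\xi)=1+x^{g_2}_{\rho(u)}(\xi)=x^{g_2}_{\rho(a)}(\xi)$, because $x^{g_2}_{\rho(u)}$ and $x^{g_2}_{\rho(a)}$ differ at $\Delta(\rho(a),\rho(u))$. $\blacksquare$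

## 6. Which promises survive the amalgamation

Let conditions be quadruples $p=(g_p,A_p,I_p,\mathcal C_p)$, where $\mathcal C_p$ is a finite set of countable sets $K\subset\omega_2$, and an extension must keep $\pi_K(a)$ fixed for $a\in A_p$, $K\in\mathcal C_p$. To show that such a forcing is proper one takes an elementary submodel $N$ with $D=N\cap\omega_2$, a condition $p$, an extension $q\in N$ of the part of $p$ visible in $N$, and tries to find a common extension by Lemma 3. Let $K\in\mathcal C_p$, $c=\pi_K(a)$ computed in $p$, and $\rho=\pi_D$ in $p$. On $K\setminus D$ nothing changes. On $K\cap D$, by Lemma 3(c), the promise survives only if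
$$x^{g_q}_{\rho(c)}\text{ and }x^{g_q}_{\rho(a)}\text{ agree on }K\cap D,\tag{4}$$
and all we know is that this is true with $g_p$ in place of $g_q$.

For arbitrary countable $K$ this can fail, and no cleverer amalgamation helps. Suppose $\alpha\in D\setminus K$, $d\in K\cap D$, $\alpha<d$, and $K\cap D\notin N$. Let $p=(\emptyset,\{\emptyset,\{\alpha\}\},\emptyset,\{K\})$. Here $\pi_K(\{\alpha\})=\emptyset$. In $N$ one sees only $(\emptyset,\{\emptyset,\{\alpha\}\},\emptyset,\emptyset)$, and $q=(\{(\{\alpha\},d)\},\{\emptyset,\{\alpha\}\},\{d\},\emptyset)\in N$ extends it. A common extension $r$ of $p$ and $q$ would satisfy $x^{g_r}_{\{\alpha\}}(d)=1$ and $x^{g_r}_\emptyset(d)=0$ because of $q$, and $x^{g_r}_{\{\alpha\}}(d)=x^{g_r}_\emptyset(d)$ because of $p$.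

There are two situations in which (4) is safe. First, if $K\cap D\in N$, the promise on $K\cap D$ can be put into the visible part of $p$, so $q$ keeps it. Second, if $K\cap D$ is an initial segment of $D$ and $\rho(c)\neq\rho(a)$, then $\Delta(\rho(c),\rho(a))\in D$ is a point where the two sequences differ, so it is not in $K\cap D$ and lies above all of $K\cap D$; then (4) follows from (S1), for *any* system. So we restrict promises to sets $K$ such that each $K$ is in one of these two situations relative to $N$. Taking $K$ to be the trace of a countable elementary submodel gives initial segments when $D$ has the smaller intersection with $\omega_1$. When $K$ has the smaller one, we have to demand that $K\cap D$ is in $N$. Such a demand must then be arranged for all pairs of promises simultaneously, and preserved when traces $K\cap D$ are added and when $\mathcal C_q$ is merged in. This is what alignment does.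

## 7. Aligned families of traces of countable models

From now until Section 9 we work in a model $V$ of CH. For $\kappa$ regular, $H(\kappa)$ is the set of sets of hereditary cardinality $<\kappa$. We use freely that a countable element of an elementary submodel $N$ of $H(\kappa)$ (here $\kappa$ is uncountable) is a subset of $N$, that finite subsets of $N$ are elements of $N$, and that $N\cap\omega_1$ is an ordinal for countable $N$.

Let $\mathfrak h=(H(\omega_3),\in,<^*)$ with $<^*$ a well-order. It has definable Skolem functions, so the intersection of two elementary submodels is an elementary submodel. Let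
$$\mathcal K=\{N\cap\omega_2:N\prec\mathfrak h\text{ countable}\},\qquad\delta_K=K\cap\omega_1\in\omega_1\quad(K\in\mathcal K).$$
Thus $\mathcal K$ is closed under finite intersections, and $\delta_{K\cap M}=\min(\delta_K,\delta_M)$. By CH there are $\omega_2^{\omega}=\omega_2\cdot\omega_1^\omega=\omega_2$ countable subsets of $\omega_2$. Let $e:\omega_2\to[\omega_2]^{\le\omega}$ be the $<^*$-least bijection; it is definable in $\mathfrak h$. For countable $Z\subset\omega_2$ and $K=N\cap\omega_2\in\mathcal K$ write
$$Z\mathrel{\tilde\in}K\iff e^{-1}(Z)\in K,$$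
which is equivalent to $Z\in N$. So $K$ knows which countable sets belong to the model it comes from.

**(F1)** If $Z,Z'\mathrel{\tilde\in}K$, then $Z\cap Z'\mathrel{\tilde\in}K$. If $Z\mathrel{\tilde\in}K$ and $\mu\in K$, then $Z\cap\mu\mathrel{\tilde\in}K$. If $Z\mathrel{\tilde\in}K$, then $Z\subset K$. If $Z\mathrel{\tilde\in}K$ and $Z\mathrel{\tilde\in}M$, then $Z\mathrel{\tilde\in}K\cap M$.

The first three hold since $K$ is the trace of an elementary submodel; the last since $e^{-1}(Z)\in K\cap M$.

**(F2)** If $\delta_K\le\delta_M$, then $K\cap M$ is an initial segment of $K$.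

*Proof.* For $0<\mu\in K\cap M$ let $f_\mu:\omega_1\to\mu$ be the $<^*$-least surjection. It belongs to both models, so $K\cap\mu=f_\mu''\delta_K\subset f_\mu''\delta_M=M\cap\mu$. $\blacksquare$

**(F3)** If $\nu+1\in K$, then $\nu\in K$. If $\kappa\in K$ and $\mathrm{cf}\,\kappa=\omega$, then $\sup(K\cap\kappa)=\kappa$, because the $<^*$-least cofinal $\omega$-sequence in $\kappa$ is in the model, hence so are its terms.

**(F4)** If $\delta_K\le\delta_M$, $\nu\in K\cap M$, $Z\subset\nu$ and $Z\mathrel{\tilde\in}K$, then $Z\mathrel{\tilde\in}M$.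

*Proof.* By CH there is a surjection from $\omega_1$ onto $[\nu]^{\le\omega}$; let $g_\nu$ be the $<^*$-least one. By elementarity $Z=g_\nu(i)$ for some $i\in\delta_K\subset\delta_M$, and $g_\nu(i)$ belongs to the model of $M$. $\blacksquare$

Every $K\in\mathcal K$ contains $0$, so minima such as $\min(K\setminus M)$ are positive, and their cofinality is $1$, $\omega$ or $\omega_1$.

**Definition.** For $\delta_K\le\delta_M$ write $K\to M$ if

* (al1) $K\subset M$ or $\mathrm{cf}(\min(K\setminus M))=\omega_1$; and
* (al2) if $\delta_K<\delta_M$, then $K\cap M\mathrel{\tilde\in}M$.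

$K$ and $M$ are *aligned* if $\delta_K<\delta_M$ and $K\to M$; or $\delta_M<\delta_K$ and $M\to K$; or $\delta_K=\delta_M$ and both $K\to M$ and $M\to K$. A family $\mathcal C\subset\mathcal K$ is *aligned* if its members are pairwise aligned. ($K\to K$ always holds.)

For example, if $M=N\cap\omega_2$ and $K\in\mathcal K$ is an element of $N$, then $K\subset M$, $\delta_K<\delta_M$ and $K\cap M=K\mathrel{\tilde\in}M$, so $K\to M$. In (al1) a successor $\min(K\setminus M)=\nu+1$ never occurs, for then $\nu\in K$ by (F3), $\nu\in M$ by minimality, and $\nu+1\in M$; so (al1) only excludes cofinality $\omega$.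

**Definition.** Let $\chi$ be regular and large. A *suitable* model is an $N\prec H(\chi)$ containing $\mathfrak h$ and all relevant parameters such that either (type c) $N$ is countable, or (type u) $|N|=\omega_1$, $\omega_1\subset N$ and $N^\omega\subset N$. Put $D=N\cap\omega_2$.

Suitable models of type c exist by Löwenheim–Skolem. For type u take an increasing chain of $N_i\prec H(\chi)$, $i<\omega_1$, with $|N_i|=\omega_1$, $\omega_1$ and the parameters in $N_0$, and $N_i^\omega\subset N_{i+1}$, which is possible as $\omega_1^\omega=\omega_1$ by CH. An $\omega$-sequence in the union lies in some $N_i^\omega$, hence in the union.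

Since $\mathfrak h\in N$, $N\cap H(\omega_3)\prec\mathfrak h$. So in type c, $D\in\mathcal K$, and for countable $Z\subset\omega_2$, $Z\in N$ iff $Z\mathrel{\tilde\in}D$. In type u, $D$ is an ordinal $\gamma<\omega_2$ (for $0<\alpha\in D$ some surjection $\omega_1\to\alpha$ is in $N$, so $\alpha\subset N$). It is a limit ordinal, and $\mathrm{cf}\,\gamma=\omega_1$: a cofinal $\omega$-sequence would be in $N$, giving $\gamma\in N$. Every countable subset of $\gamma$ is in $N$. In both types $Z\in N\iff e^{-1}(Z)\in D$.

Let $\mathcal C$ be a finite aligned family, with $D\in\mathcal C$ if $N$ has type c. Call $K\in\mathcal C$ *low* if $N$ has type u, or $N$ has type c and $\delta_K<\delta_D$. Low members are those whose trace on $D$ lies in $N$: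

**Lemma 4.** For low $K\in\mathcal C$ let $L=K\cap D$. Then $L\in\mathcal K$, $\delta_L=\delta_K$, $L\in N$, $L$ is an initial segment of $K$, and either $L=K$, or $L=K\cap\mu$ with $\mu=\min(K\setminus D)$ and $\mathrm{cf}\,\mu=\omega_1$.

*Proof.* Type c: $\mathcal K$ is closed under intersections and $\delta_L=\min(\delta_K,\delta_D)=\delta_K$. As $K$ and $D$ are aligned, $K\to D$; (al2) gives $L\mathrel{\tilde\in}D$, i.e. $L\in N$, (F2) gives the initial segment, and (al1) gives $\mathrm{cf}\,\mu=\omega_1$.

Type u: $L$ is the trace of the intersection of a countable elementary submodel of $\mathfrak h$ with $N\cap H(\omega_3)\prec\mathfrak h$, so $L\in\mathcal K$. $\delta_L=\delta_K$ as $\omega_1\subset N$; $L\in N$ as a countable subset of $\gamma$; $L=K\cap\gamma$ is an initial segment of $K$. Suppose $\mu=\min(K\setminus\gamma)$ exists; then $L=K\cap\mu$. If $\mu=\nu+1$, then $\nu\in K\cap\gamma$ by (F3), so $\mu\le\gamma$, $\mu=\gamma$, contradicting that $\gamma$ is a limit. If $\mathrm{cf}\,\mu=\omega$, then $\mu=\sup(K\cap\mu)=\sup(K\cap\gamma)\le\gamma$,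 so $\mu=\gamma$, contradicting $\mathrm{cf}\,\gamma=\omega_1$. $\blacksquare$

For instance, in type u the sets $K$ and $K\cap\gamma$ are aligned: the $\delta$'s are equal, $K\cap\gamma\subset K$, and $\min(K\setminus\gamma)$, if it exists, has cofinality $\omega_1$.

**Lemma 5 (adding traces).** $\mathcal C'=\mathcal C\cup\{K\cap D:K\in\mathcal C\text{ low}\}$ is aligned.

*Proof.* Let $K\in\mathcal C$ be low, $L=K\cap D$, and $\mu$ as in Lemma 4 if $L\ne K$.

**Step 1.** This step transfers arrows leaving $K$: *if $X\in\mathcal K$, $\delta_K\le\delta_X$ and $K\to X$, then $L\to X$.* (al1): if $L\not\subset X$, then $\min(L\setminus X)=\min(K\setminus X)$, as $L$ is an initial segment of $K$. (al2): let $\delta_K<\delta_X$. Both $K\cap X$ (by (F2)) and $L$ are initial segments of $K$, hence comparable. If $K\cap X\subset L$, then $L\cap X=K\cap X\mathrel{\tilde\in}X$. Otherwise $L\subsetneq K\cap X$, so $\mu$, the least element of $K\setminus L$, is in $K\cap X$, and $L\cap X=L=(K\cap X)\cap\mu\mathrel{\tilde\in}X$ by (F1).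

**Step 2.** This step transfers arrows arriving at $K$: *if $X$ is a low member of $\mathcal C$ or a trace $K'\cap D$ of a low $K'\in\mathcal C$, $\delta_X\le\delta_K$ and $X\to K$, then $X\to L$.* In either case $X\cap D\in N$, and $X\subset D$ or $\mathrm{cf}\min(X\setminus D)=\omega_1$, by Lemma 4. (al1): $X\setminus L=(X\setminus K)\cup(X\setminus D)$, and the minimum of each nonempty part has cofinality $\omega_1$; the minimum of the union is one of them. (al2): let $\delta_X<\delta_K=\delta_L$. Then $X\cap K\mathrel{\tilde\in}K$, and $X\cap L=(X\cap K)\cap L$ is $X\cap K$ or $(X\cap K)\cap\mu$ with $\mu\in K$, so $X\cap L\mathrel{\tilde\in}K$. Also $X\cap L=(X\cap D)\cap(K\cap D)\in N$. Hence $e^{-1}(X\cap L)\in K\cap D=L$.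

**Step 3.** Now we check all pairs. Let $M\in\mathcal C$. If $\delta_M>\delta_K$, then $K\to M$, and Step 1 gives $L\to M$. If $\delta_M<\delta_K$, then $M$ is low and $M\to K$, and Step 2 gives $M\to L$. If $\delta_M=\delta_K$, then $M$ is low and the two steps give $L\to M$ and $M\to L$. So $L$ is aligned with all members of $\mathcal C$. Let $L'=K'\cap D$ with $K'\in\mathcal C$ low, say $\delta_K\le\delta_{K'}$. We have just seen that $L\to K'$, so $L\to L'$ by Step 2 applied to $K'$ in place of $K$ and $X=L$. If $\delta_K=\delta_{K'}$, then symmetrically $L'\to L$. $\blacksquare$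

**Lemma 6 (merging).** Let moreover $\mathcal C$ contain all traces $K\cap D$ of low $K\in\mathcal C$, and let $\mathcal C_q\in N$ be a finite aligned family with $\mathcal C\cap N\subset\mathcal C_q$. Then $\mathcal C\cup\mathcal C_q$ is aligned.

*Proof.* We only have to compare $K\in\mathcal C\setminus N$ with $K'\in\mathcal C_q$. Then $K'\in N$, so $K'\subset D$, and in type c, $\delta_{K'}\in N\cap\omega_1=\delta_D$.

**Step 1.** First let $K$ be low; here $L=K\cap D$ mediates. By Lemma 4, $L\in\mathcal C\cap N\subset\mathcal C_q$, so $L$ and $K'$ are aligned. Also $\delta_L=\delta_K$, $L\ne K$ as $K\notin N$, and $K\cap K'=L\cap K'$.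

If $\delta_{K'}\le\delta_K$, then $K'\to L$. As $K'\setminus K=K'\setminus L$, (al1) holds for $K'\to K$. If $\delta_{K'}<\delta_K$, then $K'\cap K=K'\cap L\mathrel{\tilde\in}L$, and $L\subset K$, so $K'\cap K\mathrel{\tilde\in}K$. Hence $K'\to K$.

If $\delta_K\le\delta_{K'}$, then $L\to K'$. If $L\not\subset K'$, then $\min(K\setminus K')=\min(L\setminus K')$, because $L$ is an initial segment of $K$. If $L\subset K'$, then $K\setminus K'=K\setminus D$, so $\min(K\setminus K')=\min(K\setminus D)$. Both have cofinality $\omega_1$. If $\delta_K<\delta_{K'}$, then $K\cap K'=L\cap K'\mathrel{\tilde\in}K'$. Hence $K\to K'$.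

**Step 2.** Now let $K$ not be low; here $D$ mediates. $N$ has type c and $\delta_{K'}<\delta_D\le\delta_K$; we need $K'\to K$. As $D\in\mathcal C$, $D\to K$. If $D\subset K$, then $K'\subset K$, and $e^{-1}(K')\in D\subset K$, so $K'\cap K=K'\mathrel{\tilde\in}K$. Otherwise let $\eta=\min(D\setminus K)$. Then $\mathrm{cf}\,\eta=\omega_1$, $D\cap K=D\cap\eta$ by (F2), and hence $K'\cap K=K'\cap\eta$.

(al1): suppose $\kappa=\min(K'\setminus K)=\min(K'\setminus\eta)$ exists; $\kappa\ge\eta$. If $\kappa=\nu+1$, then $\nu\in K'\cap\eta$ by (F3), so $\kappa\le\eta$, $\kappa=\eta$, impossible as $\mathrm{cf}\,\eta=\omega_1$. If $\mathrm{cf}\,\kappa=\omega$, then $\kappa=\sup(K'\cap\kappa)=\sup(K'\cap\eta)\le\eta$, so $\kappa=\eta$, impossible. So $\mathrm{cf}\,\kappa=\omega_1$.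

(al2): $K',\eta\in N$ and $\mathrm{cf}\,\eta=\omega_1$, so there is $\nu\in N\cap\eta$ with $K'\cap\eta\subset\nu$. So $K'\cap\eta=K'\cap\nu\mathrel{\tilde\in}D$ and $\nu\in D\cap\eta=D\cap K$. As $\delta_D\le\delta_K$, (F4) gives $K'\cap K=K'\cap\eta\mathrel{\tilde\in}K$. $\blacksquare$

## 8. The forcing and its reductions to submodels

**Definition.** $P$ is the set of $p=(g_p,A_p,I_p,\mathcal C_p)$ with $g_p$ a system, $A_p\subset S$ finite and initial-closed, $I_p\subset\omega_2$ finite, and $\mathcal C_p\subset\mathcal K$ finite and aligned. Write $x^p_a=x^{g_p}_a$ and $\pi^p_K=\pi^{g_p}_K$. Let $q\le p$ iff $A_p\subset A_q$, $I_p\subset I_q$, $\mathcal C_p\subset\mathcal C_q$, and for all $a\in A_p$: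
$$x^q_a(\xi)=x^p_a(\xi)\ \ (\xi\in I_p)\qquad\text{and}\qquad\pi^q_K(a)=\pi^p_K(a)\ \ (K\in\mathcal C_p).$$

This is a preorder. Enlarging $A_p,I_p,\mathcal C_p$ (keeping the requirements) with the same $g_p$ gives a stronger condition. From now on suitable models contain $P$.

**(E)** If $N$ is suitable of type c and $p\in P\cap N$, then adding $D=N\cap\omega_2$ to $\mathcal C_p$ gives a condition. Indeed each $K\in\mathcal C_p$ is in $N$, so $K\subset D$, $K\mathrel{\tilde\in}D$ and $\delta_K<\delta_D$; that is, $K\to D$.

**Definition.** Let $N$ be suitable. A condition $p$ is *$N$-prepared* if $D\in\mathcal C_p$ in type c; $K\cap D\in\mathcal C_p$ for every low $K\in\mathcal C_p$; and $A_p$ is the power set of a finite set $E\supset J_{g_p}$.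

If $p$ is $N$-prepared, then $A_p$ is closed under all maps $\pi^p_Z$, because $\pi^p_Z(a)\subset a\cup J_{g_p}\subset E$ by (S3). Every $p$ (with $D\in\mathcal C_p$ in type c) has an $N$-prepared extension with the same $g_p$: add the traces, which is allowed by Lemma 5 (a trace is its own trace), and replace $A_p$ by the power set of $\bigcup A_p\cup J_{g_p}$.

**Lemma 7 (reduction and amalgamation).** Let $p$ be $N$-prepared.

* (a) There is $p_N\in P\cap N$, $p_N=(g',A_p\cap S_D,I_p\cap D,\mathcal C_p\cap N)$, where $g'$ agrees with $g_p$ on the values $x_a(\xi)$, $\pi_K(a)$ for $a\in A_p\cap S_D$, $\xi\in I_p\cap D$, $K\in\mathcal C_p\cap N$.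
* (b) If $p\le p^0\in P\cap N$, then $p_N\le p^0$.
* (c) If $q\in P\cap N$, $q\le p_N$, and $\Phi$ is as in Lemma 3 for $A=A_p$, then with $g_3$ from Lemma 3 for $g_1=g_p$, $g_2=g_q$, $A=A_p$,
$$r=(g_3,\,A_p\cup A_q,\,I_p\cup I_q,\,\mathcal C_p\cup\mathcal C_q)$$
is a condition and $r\le p,q$.

*Proof.* (a) There are finitely many requirements on $g'$, of the forms $x_a^{g'}(\xi)=i$ and $\pi^{g'}_K(a)=c$. Their parameters are in $N$: $a\in S_D$ and $\xi\in D$; and for $K\in\mathcal C_p\cap N$ we have $K\subset N$, so $c\in S_K\subset N$. The system $g_p$ satisfies them, so by elementarity some system in $N$ does. The set $A_p\cap S_D$ is initial-closed and $\mathcal C_p\cap N$ is aligned. All components are finite subsets of $N$ or elements of $N$, so $p_N\in P\cap N$.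

(b) The finite sets $A_{p^0},I_{p^0},\mathcal C_{p^0}$ are elements, hence subsets, of $N$. So they are contained in $A_p\cap S_D$, $I_p\cap D$, $\mathcal C_p\cap N$. On them $g'$ gives the same values as $g_p$, hence as $g_{p^0}$.

(c) **Step 1.** $r\in P$: the union $\mathcal C_p\cup\mathcal C_q$ is aligned by Lemma 6, since $\mathcal C_p\cap N=\mathcal C_{p_N}\subset\mathcal C_q$.

**Step 2.** We check $r\le q$, which follows from following $g_q$ on $D$. We have $A_q\subset S_D$, $I_q\subset D$, and $K\subset D$ for $K\in\mathcal C_q$. So for $b\in A_q$ and $\xi\in I_q$, $x_b^r(\xi)=x_b^q(\xi)$ by Lemma 3(a). For $K\in\mathcal C_q$ and $c=\pi^q_K(b)\in S_K\subset S_D$, again by (a), $x^r_c|K=x^q_c|K=x^q_b|K=x^r_b|K$, so $\pi^r_K(b)=c$.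

**Step 3.** We check that $r$ keeps the values promised by $p$. Let $a\in A_p$ and $\rho=\pi^p_D$; as $p$ is prepared, $\rho(a)\in A_p\cap S_D$. For $\xi\in I_p\setminus D$ use Lemma 3(b). For $\xi\in I_p\cap D$, Lemma 3(c), then $q\le p_N$ together with the choice of $g'$, then the definition of $\rho$ give
$$x^r_a(\xi)=x^q_{\rho(a)}(\xi)=x^p_{\rho(a)}(\xi)=x^p_a(\xi).$$

**Step 4.** We check that $r$ keeps the projections promised by $p$; this is where alignment is used. Let $K\in\mathcal C_p$ and $c=\pi^p_K(a)\in A_p\cap S_K$. We show $x^r_c|K=x^r_a|K$. On $K\setminus D$, Lemma 3(b) gives $x^r_c=x^p_c=x^p_a=x^r_a$. On $K\cap D$, by Lemma 3(c), we must show that $x^q_{\rho(c)}$ and $x^q_{\rho(a)}$ agree. We know that $x^p_{\rho(c)}$ and $x^p_{\rho(a)}$ agree there, since they agree on $D$ with $x^p_c$ and $x^p_a$ respectively.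

If $K$ is low, then $L=K\cap D\in\mathcal C_p\cap N$ by preparation and Lemma 4. By (S5), $\pi^p_L(\rho(c))=\pi^p_L(\rho(a))$. As $\rho(c),\rho(a)\in A_p\cap S_D=A_{p_N}$, $L\in\mathcal C_{p_N}$ and $q\le p_N$, these values are the same in $q$: $\pi^q_L(\rho(c))=\pi^q_L(\rho(a))$. So $x^q_{\rho(c)}$ and $x^q_{\rho(a)}$ agree on $L$.

If $K$ is not low, then $\delta_D\le\delta_K$, so $K\cap D$ is an initial segment of $D$ by (F2). If $\rho(c)=\rho(a)$ there is nothing to show. Otherwise $d=\Delta(\rho(c),\rho(a))\in D$, and $x^p_{\rho(c)}(d)\neq x^p_{\rho(a)}(d)$, so $d\notin K\cap D$. Hence all elements of $K\cap D$ are $<d$, and $x^q_{\rho(c)},x^q_{\rho(a)}$ agree on $K\cap D$ by (S1). $\blacksquare$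

We recall the forcing notions. For countable $N\prec H(\chi)$ with $P\in N$, a condition $p$ is *$(N,P)$-generic* if for every dense $\mathcal D\in N$, every $p'\le p$ is compatible with an element of $\mathcal D\cap N$. If such a $p$ is in the generic filter $G$, then $N[G]=\{\tau_G:\tau\in N\text{ a name}\}$ is an elementary submodel of $H(\chi)^{V[G]}$, and $N[G]$ has the same ordinals as $N$. $P$ is *proper* if, for large $\chi$, every $p\in P\cap N$ has an $(N,P)$-generic extension for all countable $N\prec H(\chi)$ containing $P$ and some fixed parameter. $P$ has the *$\omega_2$-c.c.* if all antichains have size at most $\omega_1$.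

**Proposition 8.** (a) If $N$ is suitable of type c and $N\cap\omega_2\in\mathcal C_p$, then $p$ is $(N,P)$-generic. Consequently $P$ is proper. (b) $P$ has the $\omega_2$-c.c.

*Proof.* (a) Let $\mathcal D\in N$ be dense and $p'\le p$. Extend $p'$ to an $N$-prepared $p''$. By elementarity there is $q\in\mathcal D\cap N$ with $q\le p''_N$, and by Lemma 7(c) $q$ is compatible with $p''$, hence with $p'$. With (E), $P$ is proper.

(b) Let $\mathcal A$ be a maximal antichain with $|\mathcal A|\ge\omega_2$. Let $N\ni\mathcal A$ be suitable of type u, choose $p\in\mathcal A\setminus N$ (possible as $|N|=\omega_1$), and let $p'\le p$ be $N$-prepared. By maximality of $\mathcal A$ and elementarity there are $a\in\mathcal A\cap N$ and $q\in P\cap N$ with $q\le p'_N$ and $q\le a$. By Lemma 7(c) $q$ is compatible with $p'$, so $a$ is compatible with $p$. But $a\ne p$, as $a\in N$; a contradiction. $\blacksquare$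

So $\omega_1$ and $\omega_2$ are preserved. Also every countable set of ordinals in $V[G]$ is covered by a set in $V$ that is countable in $V$: if $\dot s$ is a name of the set, then some generic condition for a countable $N\ni\dot s$ is in $G$ by density, and $\dot s_G\subset N[G]\cap\mathrm{Ord}=N\cap\mathrm{Ord}$.

## 9. The generic space and its $G_\delta$-topology

Let $G$ be $P$-generic over $V$ and $W=V[G]$. For $a\in S$ and $\xi<\omega_2$ let $x_a(\xi)=x^p_a(\xi)$ for any $p\in G$ with $a\in A_p$, $\xi\in I_p$. Let $\mathcal C_G=\bigcup_{p\in G}\mathcal C_p$, and for $K\in\mathcal C_G$ let $\pi_K(a)=\pi^p_K(a)$ for any $p\in G$ with $a\in A_p$, $K\in\mathcal C_p$. Such $p$ exist because $A_p$ and $I_p$ can be enlarged freely, and the values do not depend on $p$ because members of $G$ have common extensions in $G$. (Here $S$ and $S_K$ are the same in $V$ and $W$, as finite sets of ordinals are in $V$. By (1), $x_a(\xi)=1_a(\xi)+x_{a\cap\xi}(\xi)$, so these are the points of Section 1 for the twist $g(u,\xi)=x_u(\xi)$.) In $W$: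

**(W1)** $x_a,x_b$ agree below $\Delta(a,b)$ and differ at $\Delta(a,b)$. This is (S1) in suitable $p\in G$.

**(W2)** For $K\in\mathcal C_G$: $\pi_K(a)\in S_K$ and $x_a|K=x_{\pi_K(a)}|K$; and distinct $c,c'\in S_K$ have $x_c|K\ne x_{c'}|K$.

*Proof.* Let $c=\pi_K(a)$ and $\xi\in K$. Choose $p\in G$ with $a,c\in A_p$, $\xi\in I_p$, $K\in\mathcal C_p$. Then $\pi^p_K(a)=c$, so $x_a(\xi)=x^p_a(\xi)=x^p_c(\xi)=x_c(\xi)$. The second part is (W1), as $\Delta(c,c')\in K$. $\blacksquare$

**(W3)** Let $t,b\in A_q$ and $K\in\mathcal C_q$. If $\pi^q_K(t)=\pi^q_K(b)$, equivalently $x^q_t|K=x^q_b|K$, then $q\Vdash x_t|K=x_b|K$; otherwise $q\Vdash x_t|K\ne x_b|K$.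

This holds because $q$ determines $\pi_K(t)$ and $\pi_K(b)$, and (W2). Thus one condition decides agreement on a whole infinite set $K$.

Let $X=\{x_a:a\in S\}\subset2^{\omega_2}$; $|X|=\omega_2$ by (W1). For $T\subset S$ put $Y_T=\{x_t:t\in T\}$.

**Lemma 9.** $X_\delta$ is Lindelöf.

*Proof.* The argument is that of the zero twist, with $\pi_D(a)$ in place of $a\cap D$. In $W$ let a cover by $X_\delta$-open sets be given, and choose $f:S\to[\omega_2]^{\le\omega}$ such that each $[x_a]_{f(a)}$ is contained in a member of the cover. Let $\dot f$ be a name for $f$. Given any condition, take a countable suitable model containing it and $\dot f$ and apply (E). So by density there is a suitable $N\in V$ of type c with $\dot f\in N$ and $D=N\cap\omega_2\in\mathcal C_G$. By Proposition 8(a), $N[G]\cap\omega_2=D$. For $c\in S_D\subset N$ the countable set $f(c)$ is in $N[G]\prec H(\chi)^{W}$, so $f(c)\subset N[G]\cap\omega_2=D$. For $a\in S$ and $c=\pi_D(a)\in S_D$ we have $x_a|D=x_c|D$ by (W2), so $x_a\in[x_c]_{f(c)}$. Thus the countable family $\{[x_c]_{f(c)}:c\in S_D\}$ covers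 $X$. $\blacksquare$

## 10. Sets of size $\omega_1$ have $\delta$-closure of size $\omega_2$

**Lemma 10.** In $W$, if $Y\subset X$ and $|Y|=\omega_1$, then $|\mathrm{cl}_\delta Y|=\omega_2$. So $Y$ is not closed in $X_\delta$.

*Proof.* **Step 1.** We first find a point at which $Y$ condenses. Let $Y=Y_T$ with $|T|=\omega_1$. There is $a_0\in S$ such that every $X_\delta$-neighborhood of $x_{a_0}$ contains uncountably many points of $Y$; otherwise, by Lemma 9, countably many open sets with countable trace on $Y$ would cover $X$. Let $\dot T$ be a name for $T$, and let $p\in G$ force that $\dot T\subset S$ and that for every countable $B$ there are uncountably many $t\in\dot T$ with $x_t\in[x_{a_0}]_B$. In $V$ let $N\ni p,\dot T,a_0$ be suitable of type u and $\gamma=N\cap\omega_2$. Note $a_0\subset\gamma$. It suffices to prove: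
$$\text{for all }\xi\in\omega_2\setminus\gamma,\qquad p\Vdash x_{a_0\cup\{\xi\}}\in\mathrm{cl}_\delta Y_{\dot T},\tag{5}$$
since these are $\omega_2$ distinct points. Fix $\xi$ and let $b=a_0\cup\{\xi\}$.

**Step 2.** We reduce (5) to an extension problem with a promise that covers the given countable set. Countable sets of ordinals in $W$ are covered by countable sets of $V$. So it is enough to find, for every countable $B\in V$ and $r\le p$, an extension of $r$ forcing $[x_b]_B\cap Y_{\dot T}\ne\emptyset$. Apply (E) to a countable suitable model containing $r$ and $B$ (so $B$ is contained in it), then add $b$ and its initial segments to $A_r$, then prepare. Thus we may assume that $B\subset K$ for some $K\in\mathcal C_r$, $b\in A_r$, and $r$ is $N$-prepared. As $r\le p\in N$, $r_N\le p$ by Lemma 7(b).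

**Step 3.** Inside $N$ we choose an index $t$ on which $r$ says nothing and which looks like $a_0$ on all visible promises. Let $Z=\bigcup(\mathcal C_r\cap N)$, a countable set in $N$. The finite set $A_r\cap S_\gamma$ is in $N$. As $r_N\le p$ forces that uncountably many $t\in\dot T$ satisfy $x_t|Z=x_{a_0}|Z$, by elementarity there are $q\in P\cap N$, $q\le r_N$, and $t\in S\cap N$ with $t\notin A_r\cap S_\gamma$, $t,a_0\in A_q$ and
$$q\Vdash t\in\dot T\text{ and }x_t|Z=x_{a_0}|Z.$$
Since $t\in N$, $t\in S_\gamma$, so $t\notin A_r$. For $L\in\mathcal C_r\cap N\subset\mathcal C_q$ we get $x^q_t|L=x^q_{a_0}|L$, because otherwise $q\Vdash x_t|L\neq x_{a_0}|L$ by (W3).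

**Step 4.** Now we amalgamate and prescribe $x_t$ above $\gamma$ to copy $x_b$. Let
$$\Phi=\{(t,\xi'):\xi'\ge\gamma,\ x^r_b(\xi')=1\}.$$
It is finite by (S2), and allowed in Lemma 3 because $t\subset\gamma$ and $t\notin A_r$. Let $r'\le r,q$ be given by Lemma 7(c), with $D=\gamma$. Take $K\in\mathcal C_r$ with $B\subset K$.

For $\xi'\in K\setminus\gamma$: as $t\cap\xi'=t$, Lemma 3(d) gives $x^{r'}_t(\xi')=g_{r'}(t,\xi')=x^r_b(\xi')$, and this is $x^{r'}_b(\xi')$ by Lemma 3(b).

For $\xi'\in K\cap\gamma$: since $r$ is prepared and $K$ is low, $L=K\cap\gamma\in\mathcal C_r\cap N$. So $x^{r'}_t(\xi')=x^q_t(\xi')=x^q_{a_0}(\xi')$ by Lemma 3(a) and Step 3. Also $\pi^r_\gamma(b)=b\cap\gamma=a_0$ by (S4), so $x^{r'}_b(\xi')=x^q_{a_0}(\xi')$ by Lemma 3(c).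

Hence $x^{r'}_t|K=x^{r'}_b|K$ with $t,b\in A_{r'}$, $K\in\mathcal C_{r'}$. By (W3), $r'\Vdash t\in\dot T$ and $x_t|K=x_b|K$, whence $r'\Vdash[x_b]_B\cap Y_{\dot T}\neq\emptyset$. $\blacksquare$

## 11. Two sets with a common $\delta$-limit point

This section proves (P3), the analogue of the fact that two closed unbounded subsets of $\omega_1$ meet. Let $x_{a_0}$ be $\delta$-adherent to $Y_{T_0}$ and $Y_{T_1}$. We pick $y\in T_1$ that looks like $a_0$ on a countable model, and want $t\in T_0$ in the model such that $x_t$ and $x_y$ agree on a given finite set $F$. On $F\cap D$ both look like $x_{a_0}$. On $F\setminus D$ we may prescribe $g(t\cap\xi,\xi)$, unless $t\cap\xi$ is already in $A_r$ for the condition $r$ at hand. We shall arrange that then $t\cap\xi=a_0\cap\xi$; so in this case we need that $y$ agrees with $a_0$ at $\xi$, and this holds if $\Delta(y,a_0)$ is at least as large as $\Delta(t,a_0)$. The ordinals $\theta$ below decide which of the two sets should play the role of $T_1$.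

**Lemma 11.** In $W$ let $T_0,T_1\subset S$, $a_0\in S\setminus(T_0\cup T_1)$ and $x_{a_0}\in\mathrm{cl}_\delta Y_{T_0}\cap\mathrm{cl}_\delta Y_{T_1}$. Then $Y_{T_1}\cap\mathrm{cl}\,Y_{T_0}\neq\emptyset$ or $Y_{T_0}\cap\mathrm{cl}\,Y_{T_1}\ne\emptyset$.

*Proof.* **Step 1.** We measure how far from $a_0$ the indices branch off, and thin out. For $T\subset S\setminus\{a_0\}$ with $x_{a_0}\in\mathrm{cl}_\delta Y_T$ let $\theta(T)\le\omega_2$ be the least $\theta$ such that for some countable $B$ (a *witness* for $\theta$) every $t\in T$ with $x_t\in[x_{a_0}]_B$ has $\Delta(t,a_0)<\theta$. Since there always are such $t$, $\theta(T)>0$. The conclusion of the lemma for subsets of $T_0,T_1$ implies it for the sets themselves. So, replacing each $T_i$ by a subset, we may assume that $\theta_i=\theta(T_i)$ is minimal among all $\theta(T')$ with $T'\subset T_i$ and $x_{a_0}\in\mathrm{cl}_\delta Y_{T'}$.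

**Step 2.** We show that $\theta_i$ is a limit ordinal with $\mathrm{cf}\,\theta_i>\omega$. If $B$ witnesses $\theta_i=\eta+1$, then $B\cup\{\eta\}$ witnesses $\eta$, because $x_t,x_{a_0}$ differ at $\Delta(t,a_0)$, so $\Delta(t,a_0)\neq\eta$ for $x_t\in[x_{a_0}]_{B\cup\{\eta\}}$. This contradicts the choice of $\theta_i$. If $\eta_n\nearrow\theta_i$ and $B$ witnesses $\theta_i$, then
$$\{t\in T_i:x_t\in[x_{a_0}]_B\}=\bigcup_n\{t\in T_i:x_t\in[x_{a_0}]_B,\ \Delta(t,a_0)<\eta_n\}.$$
The point $x_{a_0}$ is in the $\delta$-closure of the points with indices in the left-hand set, and $X_\delta$ is a P-space. So $x_{a_0}\in\mathrm{cl}_\delta Y_{T''}$ for one of the pieces $T''$ on the right. But $\theta(T'')\le\eta_n<\theta_i$, contradicting minimality. Note that $\mathrm{cf}\,\theta_i>\omega$ in $W$ implies the same in $V$.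

**Step 3.** We fix the roles of the two sets and set up a contradiction. By symmetry let $\theta_0\le\theta_1$. We claim $Y_{T_1}\cap\mathrm{cl}\,Y_{T_0}\ne\emptyset$. Suppose not. Let $\dot T_0,\dot T_1$ be names for $T_0,T_1$ and $\dot B_0$ a name for a witness for $\theta_0$. Some $p\in G$ forces:

* $\dot T_0,\dot T_1\subset S$, $a_0\notin\dot T_0\cup\dot T_1$ and $x_{a_0}\in\mathrm{cl}_\delta Y_{\dot T_0}$;
* $\dot B_0$ is countable, and every $t\in\dot T_0$ with $x_t\in[x_{a_0}]_{\dot B_0}$ has $\Delta(t,a_0)<\theta_0$;
* for every $\eta<\theta_0$ and countable $B$ there is $y\in\dot T_1$ with $x_y\in[x_{a_0}]_B$ and $\Delta(y,a_0)\ge\eta$;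
* $Y_{\dot T_1}\cap\mathrm{cl}\,Y_{\dot T_0}=\emptyset$.

The third item is true since $\eta<\theta_0\le\theta_1$, so $B$ does not witness $\eta$ for $T_1$.

**Step 4.** We choose $y$ and $F$ outside a countable model. Let $N$ be suitable of type c containing $p,\dot T_0,\dot T_1,\dot B_0,a_0,\theta_0$; let $D=N\cap\omega_2$ and $\eta=\sup(N\cap\theta_0)$. As $N$ is countable and $\mathrm{cf}\,\theta_0>\omega$ in $V$, $\eta<\theta_0$. Let $p_1$ be $p$ with $D$ added to $\mathcal C_p$; see (E). Then $p_1$ forces that there is $y\in\dot T_1$ with $x_y|D=x_{a_0}|D$ and $\Delta(y,a_0)\ge\eta$, and that, as $x_y\notin\mathrm{cl}\,Y_{\dot T_0}$, for some finite $F\subset\omega_2$ no $t\in\dot T_0$ has $x_t|F=x_y|F$. Take $r\le p_1$ deciding such $y,F$, with $y,a_0\in A_r$, $F\subset I_r$, and $r$ $N$-prepared. As $a_0\in S_D$ and $r\Vdash x_y|D=x_{a_0}|D$, (W3) gives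
$$\pi^r_D(y)=\pi^r_D(a_0)=a_0.\tag{6}$$
By Lemma 7(b), $r_N\le p$.

**Step 5.** We choose $t$ inside the model, avoiding conflicts with the commitments of $r$. Let
$$B'=(F\cap D)\cup\{\Delta(s,a_0):s\in A_r\cap S_D,\ s\ne a_0\},$$
a finite subset of $D$, so $B'\in N$. Since $p$ forces $x_{a_0}\in\mathrm{cl}_\delta Y_{\dot T_0}$, there are, by elementarity, $q\le r_N$ in $N$ and $t\in S\cap N$ with $t,a_0\in A_q$, $B'\subset I_q$ and
$$q\Vdash t\in\dot T_0,\quad x_t\in[x_{a_0}]_{\dot B_0\cup B'}.$$
So $t\neq a_0$, $x^q_t=x^q_{a_0}$ on $B'$, and $\Delta(t,a_0)<\theta_0$. Also $\Delta(t,a_0)\in t\cup a_0\subset D$. Hence $\Delta(t,a_0)\in N\cap\theta_0$, and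
$$\Delta(t,a_0)\le\eta\le\Delta(y,a_0).\tag{7}$$

**Step 6.** We amalgamate and verify agreement on $F$. Let $r'\le r,q$ be given by Lemma 7(c) with
$$\Phi=\{(t\cap\xi,\xi):\xi\in F\setminus D,\ t\cap\xi\notin A_r,\ x^r_y(\xi)=1\}.$$
We show $x^{r'}_t|F=x^{r'}_y|F$.

Let $\xi\in F\cap D$. Then $x^{r'}_t(\xi)=x^q_t(\xi)=x^q_{a_0}(\xi)$ by Lemma 3(a) and $\xi\in B'$. Also $x^{r'}_y(\xi)=x^q_{\pi^r_D(y)}(\xi)=x^q_{a_0}(\xi)$ by Lemma 3(c) and (6).

Let $\xi\in F\setminus D$. Then $\xi\notin t\cup a_0$, so $x^{r'}_t(\xi)=g_{r'}(t\cap\xi,\xi)$, while $x^{r'}_y(\xi)=x^r_y(\xi)$ by Lemma 3(b). If $t\cap\xi\notin A_r$, the two values agree by Lemma 3(d) and the choice of $\Phi$. Now let $s=t\cap\xi\in A_r$; also $s\in S_D$. If $s\ne a_0\cap\xi$, then $d=\Delta(t,a_0)<\xi$ and $d=\Delta(s,a_0)$ (below $\xi$ the sets $s$ and $t$ coincide), so $d\in B'$. This contradicts $x^q_t(d)\ne x^q_{a_0}(d)$. So $s=a_0\cap\xi$, i.e. $\Delta(t,a_0)\ge\xi$, and equality is excluded as $\Delta(t,a_0)\in D$. By (7), $\xi<\Delta(t,a_0)\le\Delta(y,a_0)$. Now Lemma 3(d), $\xi\notin a_0$ and (S1) give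
$$x^{r'}_t(\xi)=g_{r'}(a_0\cap\xi,\xi)=g_r(a_0\cap\xi,\xi)=x^r_{a_0}(\xi)=x^r_y(\xi)=x^{r'}_y(\xi).$$

As $t,y\in A_{r'}$ and $F\subset I_{r'}$, $r'\Vdash t\in\dot T_0$ and $x_t|F=x_y|F$. But $r'\le r$, and $r$ forces that no $t\in\dot T_0$ has $x_t|F=x_y|F$; a contradiction. $\blacksquare$

## 12. Proof of Theorem A and independence from ZFC

**Proof of Theorem A.** $P$ is proper and has the $\omega_2$-c.c. by Proposition 8, and $|X|=\omega_2$. Item 1 is Lemma 9; $X$ is Lindelöf because its topology is coarser than that of $X_\delta$. Item 2 is Lemma 10. So $X$ has (P1) and (P2). It has (P3) by Lemma 11: write $x=x_{a_0}$ and $H_i=Y_{T_i}$; then $x\notin H_0\cup H_1$ means $a_0\notin T_0\cup T_1$, because $a\mapsto x_a$ is injective. Now Proposition 2 gives item 3, and that no $Y\subset X$ of size $\omega_1$ is realcompact. $\blacksquare$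

**Proof of the Corollary.** Under CH the statement holds by (iii), as Lindelöf spaces are realcompact. Any model of ZFC has a forcing extension satisfying CH, over which Theorem A gives a model where the statement fails. $\blacksquare$

In particular, by (iii), CH fails in the model of Theorem A.

## 13. Pseudocharacter of the space, and discrete subspaces without S-spaces

**Proof of Theorem B.** $\psi(x,X)\le w(X)\le\omega_2$ for every $x\in X$, where $w$ denotes weight. Suppose $\{x_a\}$ were an intersection of $\omega_1$ open sets. Each of them contains $[x_a]_F$ for some finite $F\subset\omega_2$, and the union of these $\omega_1$ sets $F$ is bounded in $\omega_2$. So there would be $\gamma<\omega_2$ with $a\subset\gamma$ such that no other point of $X$ agrees with $x_a$ on $\gamma$. But $x_{a\cup\{\gamma\}}\ne x_a$ agrees with $x_a$ below $\gamma$ by (W1). So $\psi(x,X)=\omega_2$ for all $x\in X$. By Theorem A, uncountable realcompact subspaces have size $\neq\omega_1$, i.e. $\omega_2$. Thus, in this model, (ii) fails for the Lindelöf space $X$ if "$\le\omega_1$"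 is replaced by "$\le\omega_2$". Finally, a Lindelöf space of size $\omega_1$ is itself a realcompact subspace of size $\omega_1$, so a counterexample has size at least $\omega_2$. $\blacksquare$

**Proof of Theorem C.** Let $X$ be uncountable realcompact. If all points are $G_\delta$, use (ii). Otherwise fix $p\in X$ such that $\{p\}$ is not a $G_\delta$.

**Step 1.** We build a subspace of size $\omega_1$ with open initial segments. Recursively for $\alpha<\omega_1$ choose $y_\alpha\in\bigcap_{\beta<\alpha}Z_\beta\setminus\{p\}$ and a zero-set $Z_\alpha\ni p$ with $y_\alpha\notin Z_\alpha$. The choice of $y_\alpha$ is possible since zero-sets are $G_\delta$, so $\bigcap_{\beta<\alpha}Z_\beta$ is a $G_\delta$ containing $p$ and not equal to $\{p\}$; $Z_\alpha$ exists by complete regularity. For $\beta<\alpha$ we have $y_\alpha\in Z_\beta$ and $y_\beta\notin Z_\beta$, so the points are distinct. Let $Y=\{y_\alpha:\alpha<\omega_1\}$. Then $\{y_\beta:\beta\le\alpha\}=Y\setminus\bigcap_{\beta\le\alpha}Z_\beta$ is open in $Y$, being the union of the open sets $Y\setminus Z_\beta$,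 $\beta\le\alpha$. These countable open sets cover $Y$, so $Y$ is not Lindelöf.

**Step 2.** We find a discrete subspace of size $\omega_1$. As there are no S-spaces, $Y$ is not hereditarily separable. In a nonseparable subspace of $Y$ one chooses recursively $z_\alpha$, $\alpha<\omega_1$, with $z_\alpha\notin\overline{\{z_\beta:\beta<\alpha\}}$. Passing to a subsequence of length $\omega_1$, which keeps this property, we may assume that the indices of the $z_\alpha$ in the enumeration of $Y$ increase. Then in $Z=\{z_\alpha:\alpha<\omega_1\}$ the set $\{z_\beta:\beta\le\alpha\}$ is the trace of an initial segment of $Y$, hence open, and so is $\{z_\alpha\}=\{z_\beta:\beta\le\alpha\}\setminus\overline{\{z_\beta:\beta<\alpha\}}$. So $Z$ is discrete of size $\omega_1$.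

**Step 3.** We show that $Z$ is realcompact. Let $j:Z\to\mathbb R$ be injective (possible as $\omega_1\le2^\omega$), and let $h:Z\to\mathbb R^{\mathbb R^Z}$, $h(d)=(f(d))_f$. This is an embedding of the discrete space $Z$: the coordinate $f=1_{\{d\}}$ isolates $h(d)$ in $h(Z)$. Let $z\in\overline{h(Z)}$ and $v=z_j$. Identities between continuous combinations of finitely many $f\in\mathbb R^Z$ hold for the coordinates of every $h(d)$, hence for the coordinates of $z$.

If $v\notin j(Z)$, then $f=1/|j-v|\in\mathbb R^Z$ satisfies $f\cdot|j-v|=1$, so $z_f\cdot|v-v|=1$, impossible. So $v=j(d)$ for some $d\in Z$. Let $f(d)=0$ and $f(e)=1/|j(e)-v|$ for $e\neq d$. Then $f\cdot|j-v|=1-1_{\{d\}}$, so $0=z_f\cdot|z_j-v|=1-z_{1_{\{d\}}}$, i.e. $z_{1_{\{d\}}}=1$. The points of $\mathbb R^{\mathbb R^Z}$ whose coordinate at $1_{\{d\}}$ exceeds $\frac12$ form a neighborhood of $z$, and this neighborhood contains no point of $h(Z)$ except $h(d)$. Hence $z\in\overline{\{h(d)\}}=\{h(d)\}$. So $h(Z)$ is closed, and $Z$ is a realcompact subspace of $X$ of size $\omega_1$. $\blacksquare$
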